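\title{The Open Coloring Axiom and the additivity of Lebesgue measure}

\begin{abstract}
We prove that the Open Coloring Axiom (OCA) implies that the union of $\aleph_1$ Lebesgue null sets is null. The proof passes through a localization theorem: under OCA, if $h\colon\omega\to\omega$ tends to infinity, then any $\aleph_1$ functions from $\omega$ to $\omega$ are captured by one slalom of width $h$. The axiom speaks about pairs, while the width of a slalom restricts many functions at once. We close this distance by attaching binary labels to the functions and coloring pairs of labeled functions. Both results are sharp, and OCA implies $\mathrm{add}(\mathcal N)=\mathfrak b=\aleph_2$. The inequality $\mathrm{add}(\mathcal N)>\aleph_1$ needs OCA only for sets of size at most $\mathrm{non}(\mathcal M)$.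
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in ZFC and say where OCA is used. We write $\omega=\{0,1,2,\dots\}$, and $[X]^2$ for the set of two-element subsets of a set $X$. For $X\subseteq\mathbb R$ we identify a subset of $[X]^2$ with a symmetric subset of $X\times X$ minus the diagonal, and call it \emph{open} if it is open there in the product topology. Given a partition $[X]^2=K_0\cup K_1$, a set $Y\subseteq X$ is \emph{$K_i$-homogeneous} if $[Y]^2\subseteq K_i$. The \emph{Open Coloring Axiom}, in Todor\v{c}evi\'c's formulation, is the following statement.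

\begin{quote}
\textbf{OCA.} For every $X\subseteq\mathbb R$ and every partition $[X]^2=K_0\cup K_1$ with $K_0$ open, either there is an uncountable $K_0$-homogeneous set, or $X$ is a union of countably many $K_1$-homogeneous sets.
\end{quote}

The two alternatives exclude each other, because a $K_0$-homogeneous set shares at most one point with each $K_1$-homogeneous set. So OCA says that the obvious obstruction to an uncountable $K_0$-homogeneous set is the only one.

The \emph{additivity of Lebesgue measure}, $\mathrm{add}(\mathcal N)$, is the least cardinality of a family of Lebesgue null subsets of $\mathbb R$ whose union is not null. A countable union of null sets is null and $\mathbb R$ is a union of singletons, so $\aleph_1\le\mathrm{add}(\mathcal N)\le2^{\aleph_0}$. The number measures how far countable additivity of the null ideal extends beyond the countable. Under the Continuum Hypothesis it does not extend at all. The question we answer comes from \cite{colorings}: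

\begin{quote}
\emph{Does OCA imply $\mathrm{add}(\mathcal N)>\aleph_1$?}
\end{quote}

A neighboring cardinal explains why one asks. For $f,g\in\omega^\omega$ write $f\le^*g$ if $f(m)\le g(m)$ for all but finitely many $m$ (``for almost all $m$''). A family is \emph{bounded} if it has a $\le^*$-upper bound, and $\mathfrak b$ is the least size of an unbounded family. ZFC proves $\mathrm{add}(\mathcal N)\le\mathfrak b$; this classical inequality is part of Cicho\'n's diagram, see \cite[Ch.~2]{BJ}. Todor\v{c}evi\'c showed that OCA implies $\mathfrak b>\aleph_1$. The question is whether OCA also lifts the smaller cardinal.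

To see what more is required, we compare the two cardinals in combinatorial terms.

\begin{definition}\label{def:slalom}
Let $h\colon\omega\to\omega$. An \emph{$h$-slalom} is a map $S$ from $\omega$ to the finite subsets of $\omega$ with $|S(m)|\le h(m)$ for all $m$. It \emph{localizes} $F\subseteq\omega^\omega$ if every $f\in F$ satisfies $f(m)\in S(m)$ for almost all $m$.
\end{definition}

A localized family is bounded, by $m\mapsto\max(S(m)\cup\{0\})$. Localization asks for more than a bound: at each $m$ one may name only $h(m)$ candidates for the value, however large the values are. If $h(m)\to\infty$, a countable family $\{f_i:i<\omega\}$ is localized by $S(m)=\{f_i(m):i<h(m)\}$; in particular countable families are bounded and $\mathfrak b\ge\aleph_1$. Null sets can be coded by functions in such a way that a localized family of codes yields a null union (Section~\ref{sec:null}), so it is enough to localize families of size $\aleph_1$.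

For $\mathfrak b$ a coloring of pairs is at hand: one compares two functions pointwise. For slaloms none is visible. Any two functions are localized by a slalom of width $2$, just as the union of two null sets is null, and the bound $|S(m)|\le h(m)$ is violated only by $h(m)+1$ functions together. An axiom about pairs seems blind to it, and one might guess that the answer is no. The answer is yes.

\begin{theorem}\label{thm:add}
OCA implies $\mathrm{add}(\mathcal N)>\aleph_1$.
\end{theorem}

\begin{theorem}\label{thm:loc}
Assume OCA and $\lim_mh(m)=\infty$. Then every $F\subseteq\omega^\omega$ with $|F|\le\aleph_1$ is localized by an $h$-slalom.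
\end{theorem}

Neither theorem can be improved.

\begin{theorem}\label{thm:sharp}
Assume OCA.
\begin{enumerate}
\item[(1)] Let $\kappa\ge\aleph_0$ be a cardinal and $h\colon\omega\to\omega$. Every $F\subseteq\omega^\omega$ with $|F|\le\kappa$ is localized by an $h$-slalom if and only if $h(m)\to\infty$ and $\kappa\le\aleph_1$.
\item[(2)] $\mathrm{add}(\mathcal N)=\mathfrak b=\aleph_2$.
\end{enumerate}
\end{theorem}

Let $\mathrm{non}(\mathcal M)$ be the least size of a nonmeager set of reals. The proof of Theorem~\ref{thm:add} needs only part of the axiom.

\begin{theorem}\label{thm:amount}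
OCA restricted to sets $X$ of size at most $\mathrm{non}(\mathcal M)$ implies $\mathrm{add}(\mathcal N)>\aleph_1$.
\end{theorem}

The heart of the proof is Section~\ref{sec:labels}, where labels turn a counting condition into a condition on pairs. The count works only for bounded families, so Section~\ref{sec:b1} proves $\mathfrak b>\aleph_1$. Section~\ref{sec:loc} localizes first an uncountable subfamily and then the whole family. Section~\ref{sec:null} passes to null sets, and Section~\ref{sec:b2} proves $\mathfrak b=\aleph_2$ and Theorem~\ref{thm:sharp}. The facts that OCA implies $\mathfrak b>\aleph_1$ and $\mathfrak b=\aleph_2$ are due to Todor\v{c}evi\'c; we include proofs for completeness.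

\section{Sequence spaces, counting and category}\label{sec:prelim}

\paragraph{Spaces.} For $f\in\omega^\omega$ let $f\restriction k$ be the restriction of $f$ to $\{0,\dots,k-1\}$. The space $\omega^\omega$ carries the product topology of the discrete space $\omega$, in which the sets $\{g:g\restriction k=f\restriction k\}$ form a neighborhood base at $f$; the space $2^\omega$ of $\{0,1\}$-valued sequences is a subspace. For $f\ne f'$ let
\[
\Delta(f,f')=\min\{n:f(n)\ne f'(n)\}.
\]
We write $f\le g$ for the pointwise order, $f(m)\le g(m)$ for \emph{all} $m$.

Continued fractions give a homeomorphism of $\omega^\omega$ with a set of irrationals, and interleaving coordinates gives a homeomorphism of $\omega^\omega\times\omega^\omega$ with $\omega^\omega$. OCA depends only on the topology of $X$, so it applies to every subspace $X$ of $\omega^\omega$ or $\omega^\omega\times\omega^\omega$. For such $X$, the set $K_0$ is open if and only if for each $\{p,q\}\in K_0$ there is $k$ such that $\{p',q'\}\in K_0$ for all distinct $p',q'\in X$ that agree below $k$ with $p$ and $q$ respectively: finitely many values witness membership in $K_0$. We always define $K_0$ and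 let $K_1=[X]^2\setminus K_0$.

\paragraph{Counting.} A map from an uncountable set to a countable set is constant on an uncountable subset; we call this the \emph{pigeonhole principle}. A subset $Z$ of an ordinal $\delta$ is \emph{cofinal} if every element of $\delta$ is $\le$ some element of $Z$. For a limit ordinal $\delta$, the cofinality $\mathrm{cf}(\delta)$ is the least size of a cofinal subset; there is a strictly increasing map $\mathrm{cf}(\delta)\to\delta$ with cofinal range. An infinite cardinal $\lambda$ is \emph{regular} if $\mathrm{cf}(\lambda)=\lambda$. The cardinals $\omega_1$, $\omega_2$ and $\mathrm{cf}(\delta)$ are regular. Hence a subset of $\omega_1$ is cofinal exactly if it is uncountable, a subset of $\omega_2$ of size at most $\aleph_1$ is bounded below $\omega_2$, and if a regular uncountable $\lambda$ is a union of countably many sets, one of them is cofinal in $\lambda$.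

\paragraph{Category.} For a finite binary string $s$ of length $|s|$ let $[s]=\{y\in2^\omega:y\restriction|s|=s\}$. A set $A\subseteq2^\omega$ is \emph{dense in $[s]$} if it meets $[t]$ for every string $t$ extending $s$. A set is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets. In $2^\omega$, a set is nowhere dense exactly if it is dense in no $[s]$. Therefore:
\begin{equation}\label{eq:baire}
\text{if $A\subseteq2^\omega$ is nonmeager and $A=\textstyle\bigcup_kA_k$, then some $A_k$ is dense in some $[s]$.}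
\end{equation}
By the Baire category theorem $2^\omega$ itself is nonmeager.

\section{Labels}\label{sec:labels}

Let $F\subseteq\omega^\omega$ be uncountable. We want an uncountable $F'\subseteq F$ whose members take few values at each $m$. One counting bound can be enforced by pairs if we allow an extra bit. Suppose that each $f\in F'$ carries a bit $y_f(m)\in\{0,1\}$, and that two functions which have split by level $m$, that is $\Delta(f,f')\le m$, carry different bits. This is a condition on pairs of labeled functions, and it leaves room for only two restrictions $f\restriction(m+1)$. It cannot hold at every level, since three distinct functions have split pairwise by some level. So we impose it on a pair only in a finite \emph{window} $W(d)$ of levels that starts at or after the splitting level $d$ of the pair. Pairs that split long before $m$ are exempt at $m$, and they will be counted separately.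

\begin{lemma}[Labeling]\label{lem:label}
Assume OCA. Let $F\subseteq\omega^\omega$ be uncountable, and for each $d\in\omega$ let $W(d)$ be a finite subset of $\{m:m\ge d\}$. Then there are an uncountable $F'\subseteq F$ and labels $y_f\in2^\omega$ $(f\in F')$ such that
\[
y_f(m)\ne y_{f'}(m)\quad\text{whenever $f\ne f'$ are in $F'$ and $m\in W(\Delta(f,f'))$.}
\]
\end{lemma}

Before the proof we show what the lemma does in the binary tree.

\begin{example}\label{ex:binary}
Let $F\subseteq2^\omega$ be uncountable and take $W(d)=\{m:d\le m<2^{d+1}\}$, so that
\[
W(0)=\{0,1\},\qquad W(1)=\{1,2,3\},\qquad W(2)=\{2,\dots,7\},\qquad W(3)=\{3,\dots,15\}.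
\]
Let $F'$ and $y_f$ be as in the lemma, and look at level $m=7$. We have $7\in W(d)$ exactly for $2\le d\le7$. The pairs with $\Delta\le1$ are exempt, so we sort $F'$ into at most four classes according to $f\restriction2$. Two distinct members $f,f'$ of one class have $\Delta(f,f')\ge2$. If they differ below $8$, then $2\le\Delta(f,f')\le7$, and so $y_f(7)\ne y_{f'}(7)$. Thus within a class the bit $y_f(7)$ determines $f\restriction8$, and at most $4\cdot2=8$ of the $256$ strings of length $8$ are initial segments of members of $F'$.

For general $m\ge1$ put $\ell(m)=\lfloor\log_2m\rfloor$. Then $m\in W(d)$ exactly for $\ell(m)\le d\le m$, there are at most $2^{\ell(m)}\le m$ classes, and $F'$ has at most $2m$ initial segments of length $m+1$. So under OCA every uncountable subset of $2^\omega$ has an uncountable subset whose tree of initial segments grows at most linearly. Longer windows give slower growth.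
\end{example}

\begin{proof}[Proof of Lemma~\ref{lem:label}]
We do not know the labels in advance, so we offer OCA all of them. Let $X=F\times2^\omega\subseteq\omega^\omega\times\omega^\omega$, and put $\{(f,y),(f',y')\}\in K_0$ if and only if
\[
f\ne f'\quad\text{and}\quad y(m)\ne y'(m)\ \text{ for all }m\in W(\Delta(f,f')).
\]
The condition is symmetric in the two points.

\emph{$K_0$ is open.} Take a pair in $K_0$ and let $d=\Delta(f,f')$. As $W(d)$ is finite, there is $k>d$ above all elements of $W(d)$. Two points that agree below $k$, in both coordinates, with $(f,y)$ and $(f',y')$ respectively have first coordinates that split at $d$ and labels with the same values on $W(d)$. So they form a pair in $K_0$.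

\emph{$X$ is not a countable union of $K_1$-homogeneous sets.} The constant labels $0$ and $1$ put any two distinct functions into a $K_0$-pair. A piece of a countable cover need not contain these labels, but category provides a piece with labels that imitate them on a given window. Suppose $X=\bigcup_kX_k$ with each $X_k$ $K_1$-homogeneous. For $f\in F$ the sections $X_k^f=\{y:(f,y)\in X_k\}$, $k\in\omega$, cover $2^\omega$. By \eqref{eq:baire} there are $k_f$ and a string $s_f$ such that $X^f_{k_f}$ is dense in $[s_f]$. The map $f\mapsto(k_f,s_f,f\restriction|s_f|)$ takes countably many values, so there are $f\ne f'$ in $F$ with $k_f=k_{f'}=k$, $s_f=s_{f'}=s$ and $f\restriction|s|=f'\restriction|s|$. Then $\Delta(f,f')\ge|s|$, and $W=W(\Delta(f,f'))$ is a finite subset of $\{m:m\ge|s|\}$: the window lies beyond the part of the labels that $s$ fixes. Choose $r\ge|s|$ above all elements of $W$, and for $i\in\{0,1\}$ let $t_i$ be the string of length $r$ that extends $s$ and has value $i$ at all $m$ with $|s|\le m<r$. By density there are $y\in X_k^f\cap[t_0]$ and $y'\in X_k^{f'}\cap[t_1]$. Then $y(m)=0\ne1=y'(m)$ for all $m\in W$, so $\{(f,y),(f',y')\}\in K_0$,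 although both points lie in $X_k$. This is a contradiction.

\emph{Conclusion.} By OCA there is an uncountable $K_0$-homogeneous $Y\subseteq X$. Distinct points of $Y$ have distinct first coordinates. Hence the set $F'$ of first coordinates is uncountable, each $f\in F'$ has a unique $y_f$ with $(f,y_f)\in Y$, and homogeneity is the required property.
\end{proof}

\begin{remark}\label{rem:windows}
Both conditions on the windows are needed. If $W(d)=\{m:m\ge d\}$, or if $0\in W(d)$ for all $d$, then three members of $F'$ would have pairwise different bits at one level.
\end{remark}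

\section{Families of size $\aleph_1$ are bounded}\label{sec:b1}

In Example~\ref{ex:binary} the number of classes at level $\ell(m)$ was finite because the binary tree branches finitely. A subset of $\omega^\omega$ can have infinitely many initial segments of a given length, and then the count gives nothing. We need a bound first. Nothing is lost by this, since localized families are bounded anyway.

\begin{proposition}[Todor\v{c}evi\'c]\label{prop:b1}
OCA implies $\mathfrak b>\aleph_1$.
\end{proposition}

\begin{proof}
Suppose $\mathfrak b=\aleph_1$ and let $\{e_\alpha:\alpha<\omega_1\}$ be unbounded. We choose $f_\alpha$ by recursion: given a $\le^*$-bound $u$ of the countable family $\{e_\alpha\}\cup\{f_\beta:\beta<\alpha\}$, put $f_\alpha(n)=n+1+\max_{i\le n}u(i)$. Each $f_\alpha$ is strictly increasing, $e_\alpha\le^*f_\alpha$, and for $\alpha<\beta$ we have $f_\alpha(n)<f_\beta(n)$ for almost all $n$. For uncountable $Z\subseteq\omega_1$ the family $\{f_\beta:\beta\in Z\}$ is unbounded: $Z$ is cofinal, so a bound would bound every $f_\alpha$ and every $e_\alpha$.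

Let $X=\{f_\alpha:\alpha<\omega_1\}$, and put $\{f,g\}\in K_0$ if $f$ and $g$ are incomparable in the pointwise order, that is, $f(m)<g(m)$ and $g(n)<f(n)$ for some $m,n$. The values at $m$ and $n$ witness this, so $K_0$ is open. We show that both alternatives of OCA fail.

\emph{$X$ is not a countable union of $K_1$-homogeneous sets.} Otherwise $\{f_\alpha:\alpha\in Z\}$ is linearly ordered by $\le$ for some uncountable $Z$. For $\alpha<\beta$ in $Z$ the relation $f_\beta\le f_\alpha$ is impossible, so $f_\alpha\le f_\beta$. For $\alpha\in Z$ let $\alpha'$ be the next element of $Z$ and pick $n_\alpha$ with $f_\alpha(n_\alpha)<f_{\alpha'}(n_\alpha)$. By the pigeonhole principle there are $\alpha<\beta$ in $Z$ with $n_\alpha=n_\beta=n$ and $f_\alpha(n)=f_\beta(n)$. Since $\alpha'\le\beta$, we get $f_\beta(n)\ge f_{\alpha'}(n)>f_\alpha(n)=f_\beta(n)$, a contradiction.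

\emph{There is no uncountable $K_0$-homogeneous set.} Let $Z\subseteq\omega_1$ be uncountable and $Y=\{f_\alpha:\alpha\in Z\}$. We find $\alpha<\beta$ in $Z$ with $f_\alpha\le f_\beta$. The inequality holds from some point on for any $\alpha<\beta$; the difficulty is the finite stretch before that point. We make $f_\alpha$ and $f_\beta$ agree up to a level $n$ and make $f_\beta(n)$ so large that the increasing function $f_\beta$ clears the rest of the stretch. Since the stretch must be known before $\beta$ is chosen, we route the comparison through one fixed function $f_\gamma$.

Let $D\subseteq Y$ be countable and such that every initial segment of a member of $Y$ is an initial segment of a member of $D$. Let $\gamma\in Z$ exceed the indices of all members of $D$. By the pigeonhole principle there are $n_0$ and an uncountable $Z'\subseteq\{\beta\in Z:\beta>\gamma\}$ such that $f_\gamma(j)\le f_\beta(j)$ for all $j\ge n_0$ and $\beta\in Z'$, and $f_\beta\restriction n_0$ is the same for all $\beta\in Z'$. The family $\{f_\beta:\beta\in Z'\}$ is unbounded, so for some $n$ the set $\{f_\beta(n):\beta\in Z'\}$ is infinite. Take the least such $n$; then $n\ge n_0$.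 By minimality only finitely many restrictions $f_\beta\restriction n$ occur for $\beta\in Z'$, so for one of them, $u$, the set $\{f_\beta(n):\beta\in Z',\ f_\beta\restriction n=u\}$ is infinite.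

Pick $f_\alpha\in D$ with $f_\alpha\restriction n=u$. As $\alpha<\gamma$, there is $m_1\ge n$ with $f_\alpha(j)\le f_\gamma(j)$ for $j\ge m_1$. Pick $\beta\in Z'$ with $f_\beta\restriction n=u$ and $f_\beta(n)\ge f_\alpha(m_1)$. Then
\begin{itemize}
\item for $j<n$, $f_\alpha(j)=f_\beta(j)$;
\item for $n\le j\le m_1$, $f_\alpha(j)\le f_\alpha(m_1)\le f_\beta(n)\le f_\beta(j)$, as both functions are increasing;
\item for $j\ge m_1$, $f_\alpha(j)\le f_\gamma(j)\le f_\beta(j)$, as $m_1\ge n_0$.
\end{itemize}
So $f_\alpha\le f_\beta$ with $\alpha<\gamma<\beta$, and $Y$ is not $K_0$-homogeneous.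
\end{proof}

\section{Localization}\label{sec:loc}

\subsection*{An uncountable subfamily}

\begin{proposition}\label{prop:sub}
Assume OCA and $h(m)\to\infty$. Every uncountable $F\subseteq\omega^\omega$ has an uncountable subset localized by an $h$-slalom.
\end{proposition}

\begin{proof}
Shrinking $F$, we assume $|F|=\aleph_1$. By Proposition~\ref{prop:b1} there is $b$ with $f\le^*b$ for all $f\in F$. To count initial segments we need a bound that holds everywhere. For $f\in F$ pick $n_f$ with $f(i)\le b(i)$ for $i\ge n_f$. By the pigeonhole principle we may shrink $F$ to an uncountable set on which $n_f=n_0$ and $f\restriction n_0=t$ are constant. Let $B(i)=t(i)+1$ for $i<n_0$ and $B(i)=b(i)+1$ for $i\ge n_0$. Then $f(i)<B(i)$ for all $i$ and all $f\in F$, so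
\[
|\{f\restriction n:f\in F\}|\le N_n:=\prod_{i<n}B(i),\qquad N_0=1.
\]

At level $m$ each class may contribute two values, so we can afford to sort by $f\restriction n$ as long as $2N_n\le h(m)$. Let
\[
\ell(m)=\max\{n\le m:2N_n\le h(m)\}\ \text{ if }h(m)\ge2,\qquad\ell(m)=0\ \text{ otherwise};
\]
the maximum exists because $n=0$ qualifies. For fixed $n$ we have $\ell(m)\ge n$ as soon as $m\ge n$ and $h(m)\ge2N_n$. Since $h(m)\to\infty$, this gives $\ell(m)\to\infty$, and so the windows
\[
W(d)=\{m\ge d:\ell(m)\le d\}
\]
are finite. This is the only use of $h(m)\to\infty$, apart from $h(m)\ge2$ for almost all $m$.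

Let $F'\subseteq F$ and $y_f$ be given by Lemma~\ref{lem:label}. Put $S(m)=\{f(m):f\in F'\}$ if $h(m)\ge2$, and $S(m)=\emptyset$ for the finitely many other $m$. Then $f(m)\in S(m)$ for almost all $m$ if $f\in F'$, and it remains to bound $|S(m)|$ when $h(m)\ge2$. Sort $F'$ into at most $N_{\ell(m)}$ classes according to $f\restriction\ell(m)$. Let $f\ne f'$ be in one class with $y_f(m)=y_{f'}(m)$, and let $d=\Delta(f,f')\ge\ell(m)$. If $d\le m$, then $m\in W(d)$ and the labels would differ at $m$. Hence $d>m$ and $f(m)=f'(m)$. Within each class the value $f(m)$ is therefore determined by the bit $y_f(m)$, and $|S(m)|\le2N_{\ell(m)}\le h(m)$.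
\end{proof}

\subsection*{The whole family}

OCA delivers an uncountable subfamily, and Theorem~\ref{thm:loc} asks for all of $F$. The remedy is to apply Proposition~\ref{prop:sub} to objects that remember the past. We replace $f_\alpha$ by a slalom $S_\alpha$ that localizes all $f_\beta$ with $\beta<\alpha$. An uncountable set of indices is cofinal in $\omega_1$, so capturing uncountably many $S_\alpha$ captures every $f_\beta$. A slalom is itself a function into a countable set and can be localized; the widths multiply, which is the reason for the square root below.

\begin{proof}[Proof of Theorem~\ref{thm:loc}]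
We may assume $F\ne\emptyset$ and write $F=\{f_\alpha:\alpha<\omega_1\}$, with repetitions allowed. Let $h'(m)=\lfloor\sqrt{h(m)}\rfloor$, so $h'(m)\to\infty$ and $h'(m)^2\le h(m)$. For each infinite $\alpha<\omega_1$ enumerate the ordinals below $\alpha$ as $\beta_0,\beta_1,\dots$ and let $S_\alpha(m)=\{f_{\beta_i}(m):i<h'(m)\}$. This $h'$-slalom localizes $\{f_\beta:\beta<\alpha\}$. Fix a bijection $c$ from the finite subsets of $\omega$ onto $\omega$ and let $\varphi_\alpha(m)=c(S_\alpha(m))$. Let $\Phi=\{\varphi_\alpha:\omega\le\alpha<\omega_1\}\subseteq\omega^\omega$.

If $\Phi$ is countable, one slalom $S$ equals $S_\alpha$ for uncountably many, hence cofinally many, $\alpha$. Then $S$ localizes $F$, and it is an $h$-slalom because $h'\le h$.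

If $\Phi$ is uncountable, Proposition~\ref{prop:sub} gives an $h'$-slalom $R$ that localizes an uncountable subset of $\Phi$. The set $A$ of all infinite $\alpha<\omega_1$ with $\varphi_\alpha(m)\in R(m)$ for almost all $m$ is then uncountable. Let
\[
T(m)=\bigcup\{a\subseteq\omega\text{ finite}:c(a)\in R(m),\ |a|\le h'(m)\}.
\]
This is a union of at most $h'(m)$ sets of size at most $h'(m)$, so $|T(m)|\le h(m)$. Given $\beta<\omega_1$, pick $\alpha\in A$ with $\alpha>\beta$. For almost all $m$ we have $f_\beta(m)\in S_\alpha(m)$ and $c(S_\alpha(m))\in R(m)$, hence $f_\beta(m)\in S_\alpha(m)\subseteq T(m)$. So $T$ localizes $F$.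
\end{proof}

\begin{remark}\label{rem:ch}
This deduction from Proposition~\ref{prop:sub} uses only ZFC. Under the Continuum Hypothesis the unbounded family $\omega^\omega$ has size $\aleph_1$, so the conclusion of Theorem~\ref{thm:loc} fails, and with it the conclusion of Proposition~\ref{prop:sub}.
\end{remark}

\section{Null sets}\label{sec:null}

Let $\mu$ be Lebesgue measure. A \emph{basic set} is a finite union of open intervals with rational endpoints. There are countably many basic sets, so a sequence of basic sets is coded by an element of $\omega^\omega$. We describe a null set by a sequence of basic sets whose measures decrease so fast that $2^m$ candidates for the $m$th term still have small total measure.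

\begin{lemma}\label{lem:code}
For every null set $N\subseteq\mathbb R$ there are basic sets $C_m$ $(m\in\omega)$ such that $\mu(C_m)<4^{-m}$ for $m\ge1$ and every $x\in N$ lies in $C_m$ for infinitely many $m$.
\end{lemma}

\begin{proof}
For each $j$ cover $N$ by open intervals $I_{j,k}$ $(k\in\omega)$ with rational endpoints and $\sum_k\mu(I_{j,k})<2^{-j}$; to obtain these, take a cover by open intervals of total length below $2^{-j-1}$ and enlarge the $k$th interval by less than $2^{-j-k-2}$. List the doubly indexed family as one sequence $J_0,J_1,\dots$. Then $\sum_i\mu(J_i)<2$, and each $x\in N$ lies in $J_i$ for infinitely many $i$, at least one for each $j$. Choose $0=i_0<i_1<\cdots$ with $\sum_{i\ge i_m}\mu(J_i)<4^{-m}$ for $m\ge1$, and let $C_m=\bigcup_{i_m\le i<i_{m+1}}J_i$. Each block of indices is finite, so infinitely many indices $i$ fall into infinitely many blocks.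
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:add}]
Let $N_\alpha$ $(\alpha<\omega_1)$ be null sets and let $C^\alpha_m$ be basic sets for $N_\alpha$ as in Lemma~\ref{lem:code}. Let $e(0),e(1),\dots$ enumerate the basic sets, and choose $f_\alpha\in\omega^\omega$ with $e(f_\alpha(m))=C^\alpha_m$. Theorem~\ref{thm:loc} with $h(m)=2^m$ gives an $h$-slalom $S$ that localizes all $f_\alpha$. The slalom may also contain codes of large sets, which we discard: let
\[
U_m=\bigcup\{e(c):c\in S(m),\ \mu(e(c))\le4^{-m}\},\qquad\mu(U_m)\le2^m4^{-m}=2^{-m}.
\]
The set $G=\bigcap_n\bigcup_{m\ge n}U_m$ is null, because $\mu(\bigcup_{m\ge n}U_m)\le2^{1-n}$ for every $n$. Fix $\alpha$. For almost all $m$ we have $f_\alpha(m)\in S(m)$ and $\mu(C^\alpha_m)<4^{-m}$, hence $C^\alpha_m\subseteq U_m$. A point of $N_\alpha$ lies in infinitely many $C^\alpha_m$, so in infinitely many $U_m$, so in $G$. Thus $\bigcup_{\alpha<\omega_1}N_\alpha\subseteq G$ is null.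
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:amount}]
Countable sets of reals are meager, so $\aleph_1\le\mathrm{non}(\mathcal M)$. The proof of Theorem~\ref{thm:add} applied OCA in two places. In Proposition~\ref{prop:b1} the space has size $\aleph_1$. In Lemma~\ref{lem:label}, which was used only for $|F|=\aleph_1$, the space is $F\times2^\omega$, and the one property of the set $2^\omega$ of labels that the proof needs is \eqref{eq:baire}. So $F\times A$ serves equally well for any nonmeager $A\subseteq2^\omega$, and it suffices to find such an $A$ with $|A|\le\mathrm{non}(\mathcal M)$.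

Let $E\subseteq\mathbb R$ be nonmeager of size $\mathrm{non}(\mathcal M)$. Some $E\cap[n,n+1]$ is nonmeager, so after a translation we may take $E\subseteq[0,1]$. Let $\pi(y)=\sum_iy(i)2^{-i-1}$, a continuous map of $2^\omega$ onto $[0,1]$ with fibers of size at most $2$, and let $A=\pi^{-1}(E)$. Then $|A|\le\mathrm{non}(\mathcal M)$. Suppose $A$ is covered by closed nowhere dense sets $C_k$. The compact sets $\pi(C_k)$ cover $E$, so one of them contains an interval, and hence contains $\pi([s])$ for some $s$. A sequence $y$ that is not eventually constant is the only preimage of $\pi(y)$, so $C_k$ contains all such $y\in[s]$. These are dense in $[s]$, a contradiction.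
\end{proof}

\section{Gaps and the value of $\mathfrak b$}\label{sec:b2}

We now bound $\mathfrak b$ from above. The plan is to show that $\mathfrak b>\aleph_2$ produces an increasing $\omega_2$-sequence and a decreasing sequence above it with nothing in between, and that OCA forbids such a configuration. Write $f\ll g$ if $g(m)-f(m)\to\infty$. This relation is transitive, irreflexive and implies $\le^*$; both $f\ll g\le^*g'$ and $f\le^*g\ll g'$ imply $f\ll g'$. If $u$ is a $\le^*$-bound of a family, then $m\mapsto u(m)+m$ is a $\ll$-bound. We use $\ll$ because it leaves room to insert a further function between two others.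

\begin{definition}\label{def:gap}
A \emph{gap} consists of a regular uncountable cardinal $\lambda$ and functions $f_\alpha$ $(\alpha<\omega_2)$ and $g_\beta$ $(\beta<\lambda)$ in $\omega^\omega$ such that
\begin{enumerate}
\item[(a)] $f_\alpha\ll f_{\alpha'}\ll g_{\beta'}\ll g_\beta$ whenever $\alpha<\alpha'<\omega_2$ and $\beta<\beta'<\lambda$;
\item[(b)] no $e\in\omega^\omega$ satisfies $f_\alpha\le^*e\le^*g_\beta$ for all $\alpha$ and $\beta$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:gapexists}
If $\mathfrak b>\aleph_2$, there is a gap.
\end{lemma}

\begin{proof}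
Families of size at most $\aleph_2$ have $\ll$-bounds, so by recursion there are a $\ll$-increasing sequence $(f_\alpha)_{\alpha<\omega_2}$ and $g_0$ with $f_\alpha\ll g_0$ for all $\alpha$. Continue by recursion, choosing $g_\beta$ with $f_\alpha\ll g_\beta\ll g_{\beta'}$ for all $\alpha<\omega_2$ and $\beta'<\beta$, as long as possible. The $g_\beta$ are pairwise distinct elements of $\omega^\omega$, so the recursion stops at some ordinal $\delta\ge1$: the functions $g_\beta$, $\beta<\delta$, are defined, and
\begin{equation}\label{eq:stop}
\text{no $g$ satisfies $f_\alpha\ll g\ll g_\beta$ for all $\alpha<\omega_2$ and $\beta<\delta$.}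
\end{equation}

\emph{$\delta$ is a limit ordinal of uncountable cofinality.} Otherwise there are $\beta_j<\delta$ $(j\in\omega)$ such that every $\beta<\delta$ is $\le$ some $\beta_j$; if $\delta$ is a successor, let every $\beta_j$ be its largest element. Put $\bar g_j=g_{\beta_j}$. We want to subtract a slowly growing function $s$ from a diagonal minimum of the $\bar g_j$. How slowly $s$ must grow depends on $\alpha$, and $\mathfrak b>\aleph_2$ lets us choose one rate for all $\alpha$. Let $\varphi_\alpha(k)$ be the least $n$ such that $\bar g_j(m)-f_\alpha(m)\ge2k$ for all $j\le k$ and $m\ge n$; it exists because $f_\alpha\ll\bar g_j$. Let $\varphi$ satisfy $\varphi_\alpha\le^*\varphi$ for all $\alpha<\omega_2$ and $\varphi(0)=0$. Define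
\[
s(m)=\max\{k\le m:\varphi(k)\le m\},\qquad g(m)=\max\Big\{0,\ \min_{j\le s(m)}\bar g_j(m)-s(m)\Big\}.
\]
Then $s(m)\to\infty$, since $s(m)\ge k$ once $m\ge k$ and $m\ge\varphi(k)$. Fix $\alpha$. For all large $m$ the number $k=s(m)$ is large enough that $\varphi_\alpha(k)\le\varphi(k)\le m$, and so $\min_{j\le k}\bar g_j(m)\ge f_\alpha(m)+2k$. For such $m$ we have $g(m)=\min_{j\le k}\bar g_j(m)-k$, which gives $g(m)-f_\alpha(m)\ge s(m)$, and $\bar g_j(m)-g(m)\ge s(m)$ whenever $j\le s(m)$. Hence $f_\alpha\ll g\ll\bar g_j$ for all $\alpha$ and $j$. For $\beta<\delta$ pick $j$ with $\beta\le\beta_j$; then $g\ll\bar g_j\le^*g_\beta$. This contradicts \eqref{eq:stop}.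

Let $\lambda=\mathrm{cf}(\delta)$, a regular uncountable cardinal, and let $\sigma\colon\lambda\to\delta$ be strictly increasing with cofinal range. The sequences $(f_\alpha)_{\alpha<\omega_2}$ and $(g_{\sigma(\beta)})_{\beta<\lambda}$ satisfy (a). If $e$ violated (b), then
\[
f_\alpha\ll f_{\alpha+1}\le^*e\le^*g_{\sigma(\beta+1)}\ll g_{\sigma(\beta)}
\]
for all $\alpha<\omega_2$ and $\beta<\lambda$. As the range of $\sigma$ is cofinal, $g=e$ would contradict \eqref{eq:stop}.
\end{proof}

\begin{lemma}\label{lem:nogap}
OCA implies that there is no gap.
\end{lemma}

\begin{proof}
Suppose there is a gap. A pair $(f,g)$ with $f\le g$ determines the box $\{e:f\le e\le g\}$, and two boxes meet exactly if $f\le g'$ and $f'\le g$. We color a pair of boxes by $K_0$ if they are disjoint. Boxes that meet pairwise have a common point, and this point will fill the gap. Since $f_\alpha\le g_\beta$ may fail at finitely many places, we correct the lower corner: let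
\[
x_{\alpha\beta}=(\min(f_\alpha,g_\beta),\,g_\beta)\qquad(\alpha<\omega_2,\ \beta<\lambda),
\]
with the pointwise minimum. The first coordinate is $\le$ the second and agrees with $f_\alpha$ at almost all places. Let $X=\{x_{\alpha\beta}:\alpha<\omega_2,\ \beta<\lambda\}\subseteq\omega^\omega\times\omega^\omega$, and put $\{(f,g),(f',g')\}\in K_0$ if $f\not\le g'$ or $f'\not\le g$. One coordinate $m$ witnesses this, so $K_0$ is open. Again both alternatives of OCA fail.

\emph{There is no uncountable $K_0$-homogeneous set.} Let $(f^\xi,g^\xi)=x_{\alpha_\xi\beta_\xi}$ $(\xi<\omega_1)$ be distinct points. The $\aleph_1$ ordinals $\alpha_\xi$ lie below some $\gamma<\omega_2$; here the length $\omega_2$ of the lower sequence is used. Then $f^\xi\le^*f_\gamma\le^*g^\xi$ for all $\xi$: one function lies in all these boxes up to finite errors. By the pigeonhole principle there are $\xi\ne\eta$ and $n_0$ such that $f^\xi\restriction n_0=f^\eta\restriction n_0$, and $f^\xi(m)\le f_\gamma(m)\le g^\xi(m)$ and $f^\eta(m)\le f_\gamma(m)\le g^\eta(m)$ for $m\ge n_0$. For $m<n_0$ we have $f^\xi(m)=f^\eta(m)\le g^\eta(m)$, and for $m\ge n_0$ we have $f^\xi(m)\le f_\gamma(m)\le g^\eta(m)$.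 So $f^\xi\le g^\eta$, and $f^\eta\le g^\xi$ by symmetry. The pair is in $K_1$.

\emph{$X$ is not a countable union of $K_1$-homogeneous sets.} Suppose $X=\bigcup_nX_n$ with each $X_n$ $K_1$-homogeneous. Since $\lambda$ is regular and uncountable, for each $\alpha$ there is $n_\alpha$ such that $\{\beta:x_{\alpha\beta}\in X_{n_\alpha}\}$ is cofinal in $\lambda$. For some $n$ the set $Z=\{\alpha:n_\alpha=n\}$ is cofinal in $\omega_2$. For all $(f,g),(f',g')\in X_n$ we have $f\le g'$, by homogeneity if the points differ and by construction if they are equal. So $e(m)=\sup\{f(m):(f,g)\in X_n\}$ is finite for each $m$, and $f\le e\le g$ for all $(f,g)\in X_n$. For $\alpha\in Z$ pick $\beta$ with $x_{\alpha\beta}\in X_n$; then $\min(f_\alpha,g_\beta)\le e$, so $f_\alpha\le^*e$. For any one $\alpha\in Z$ there are cofinally many $\beta$ with $x_{\alpha\beta}\in X_n$, and $e\le g_\beta$ for these. By (a), $f_\alpha\le^*e\le^*g_\beta$ for all $\alpha$ and $\beta$, contrary to (b).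
\end{proof}

\begin{proposition}[Todor\v{c}evi\'c]\label{prop:b2}
OCA implies $\mathfrak b=\aleph_2$.
\end{proposition}

\begin{proof}
Proposition~\ref{prop:b1} gives $\mathfrak b\ge\aleph_2$, and Lemmas~\ref{lem:gapexists} and~\ref{lem:nogap} give $\mathfrak b\le\aleph_2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(1) If $h(m)\to\infty$ and $\kappa\le\aleph_1$, apply Theorem~\ref{thm:loc}. If $h(m)\not\to\infty$, fix $c$ with $h(m)\le c$ for infinitely many $m$. The $c+1\le\kappa$ constant functions with values $0,\dots,c$ are not localized by an $h$-slalom $S$, since $S(m)$ would contain $\{0,\dots,c\}$ for almost all $m$. If $\kappa\ge\aleph_2$, Proposition~\ref{prop:b2} gives an unbounded family of size $\aleph_2\le\kappa$, and it is not localized because localized families are bounded.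

(2) By Theorem~\ref{thm:add}, the inequality $\mathrm{add}(\mathcal N)\le\mathfrak b$ from \cite[Ch.~2]{BJ}, and Proposition~\ref{prop:b2}, we have $\aleph_2\le\mathrm{add}(\mathcal N)\le\mathfrak b=\aleph_2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BJ}
Bartoszy\'nski and Judah, \emph{Set Theory: On the Structure of the Real Line}.

\bibitem{colorings}
\emph{Continuous Colorings Associated With Certain Characteristics Of The Continuum},
\texttt{http://www.firstlight.cn/\allowbreak upload/\allowbreak plusfile/\allowbreak 20158/\allowbreak 17/\allowbreak 2015817154225250.pdf}.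

\end{thebibliography}
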